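\title{The Hausdorff dimension of $\varepsilon$-Dirichlet improvable vectors as $\varepsilon\to0$}

\begin{abstract}
A vector in $\mathbb{R}^d$ is $\varepsilon$-Dirichlet improvable if the constant in Dirichlet's theorem on simultaneous approximation can be replaced by $\varepsilon$ for all large values of the parameter. As $\varepsilon\to0$, the Hausdorff dimension of the set of such vectors tends to $d^2/(d+1)$, the dimension of the set of singular vectors. We prove that for $d\ge3$ the excess over $d^2/(d+1)$ is at most $C\varepsilon^d\log(1/\varepsilon)$. Together with a known lower bound, this shows that the logarithm of the excess divided by $\log\varepsilon$ tends to $d$, which confirms the conjecture that this limit exists and lies in $[d-1,d]$. The proof covers the set by balls centered at best approximations, groups consecutive best approximations according to the rational hyperplane that contains them, and shows that a weighted count of these groups contracts.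
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge1$ be an integer and let $\|\cdot\|$ be the max norm on $\mathbb{R}^d$. For $\varepsilon>0$, a vector $\theta\in\mathbb{R}^d$ is \emph{$\varepsilon$-Dirichlet improvable} if there is $T_0$ such that for every real $T>T_0$ the system
\begin{equation}\label{eq:DI}
\|q\theta-p\|<\varepsilon\,T^{-1/d},\qquad 0<q<T
\end{equation}
has a solution $(p,q)\in\mathbb{Z}^d\times\mathbb{Z}$. We write $\mathrm{DI}_\varepsilon(d)$ for the set of these vectors. A vector is \emph{singular} if it lies in $\mathrm{DI}_\varepsilon(d)$ for every $\varepsilon>0$, and $\mathrm{Sing}(d)$ is the set of singular vectors. Hausdorff dimension is denoted by $\mathrm{Hdim}$.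

For $\varepsilon>1$ the condition is empty. The set of $(x,y)\in\mathbb{R}^d\times\mathbb{R}$ with $\|y\theta-x\|<\varepsilon T^{-1/d}$ and $|y|<T$ is a symmetric convex body of volume $2^{d+1}\varepsilon^d>2^{d+1}$, so by Minkowski's theorem it contains a nonzero integer point $(p,q)$, and $q\ne0$ as soon as $\varepsilon T^{-1/d}\le1$. This is Dirichlet's theorem, and it says that $\mathrm{DI}_\varepsilon(d)=\mathbb{R}^d$. As $\varepsilon$ decreases, the sets $\mathrm{DI}_\varepsilon(d)$ shrink to $\mathrm{Sing}(d)$, and $\varepsilon$ measures by how much Dirichlet's theorem can be beaten at \emph{every} large scale $T$. For $d=1$ little survives: $\mathrm{DI}_\varepsilon(1)=\mathbb{Q}$ for $\varepsilon\le\frac12$ (Remark~\ref{rem:d1}). For $d\ge2$ there is an evident family of singular vectors. If $c\theta_d=a_0+\sum_{i<d}a_i\theta_i$ with integers $a_i$ and $c\ge1$, apply Dirichlet's theorem to $(\theta_1,\dots,\theta_{d-1})$ with parameter $T/c$ and multiply the solution by $c$;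 this gives $0<q<T$ with $q\theta$ within $O(T^{-1/(d-1)})$ of $\mathbb{Z}^d$. These vectors fill a countable union of hyperplanes, of dimension $d-1$. The set of all singular vectors is larger. The following three results are known, and we quote them without proof.
\begin{itemize}
\item[(a)] For every $d\ge2$, $\ \mathrm{Hdim}\,\mathrm{Sing}(d)=\frac{d^2}{d+1}$.
\item[(b)] Let $d\ge2$ and let $t>d$ be real. There is a constant $C$ such that for all sufficiently small $\varepsilon>0$,
\[
\frac{d^2}{d+1}+\varepsilon^t\le\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)\le\frac{d^2}{d+1}+C\varepsilon^{d/2}.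
\]
\item[(c)] For $d=2$, $\ \displaystyle\lim_{\varepsilon\to0^+}\frac{\log\bigl(\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(2)-\frac43\bigr)}{\log\varepsilon}=1$.
\end{itemize}
By (a) and (b), the dimension of $\mathrm{DI}_\varepsilon(d)$ tends to that of $\mathrm{Sing}(d)$ like a power of $\varepsilon$, and all limit points of
\begin{equation}\label{eq:ratio}
\frac{\log\bigl(\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)-\frac{d^2}{d+1}\bigr)}{\log\varepsilon}\qquad(\varepsilon\to0^+)
\end{equation}
lie in $[d/2,d]$. For $d=2$, (c) singles out the left endpoint, where $d/2=d-1=1$. The problem we treat comes from \cite{HDSV}.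

\begin{quote}
\textbf{Conjecture.} For every integer $d\ge3$ the quantity \eqref{eq:ratio} has a limit as $\varepsilon\to0^+$, and the limit lies in $[d-1,d]$.
\end{quote}

The conjecture is true, and the limit is the right endpoint. It follows from an upper bound whose proof uses none of (a)--(c).

\begin{theorem}\label{thm:main}
Let $d\ge3$. There are $C,\varepsilon_0>0$ depending only on $d$ such that for $0<\varepsilon<\varepsilon_0$,
\[
\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)\le\frac{d^2}{d+1}+C\,\varepsilon^d\log\frac1\varepsilon .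
\]
\end{theorem}

\begin{corollary}\label{cor:limit}
For every $d\ge3$ the quantity \eqref{eq:ratio} tends to $d$ as $\varepsilon\to0^+$.
\end{corollary}

\begin{proof}
Put $g(\varepsilon)=\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)-\frac{d^2}{d+1}$ and fix $t>d$. By (b) and Theorem~\ref{thm:main}, $\varepsilon^t\le g(\varepsilon)\le C\varepsilon^d\log(1/\varepsilon)$ for small $\varepsilon$. Take logarithms and divide by $\log\varepsilon<0$:
\[
d+\frac{\log\bigl(C\log(1/\varepsilon)\bigr)}{\log\varepsilon}\le\frac{\log g(\varepsilon)}{\log\varepsilon}\le t .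
\]
The left side tends to $d$ as $\varepsilon\to0^+$. Since $t>d$ is arbitrary, the limit exists and equals $d$.
\end{proof}

Section~\ref{sec:lattices} recalls the geometry of numbers that we need. Section~\ref{sec:best} attaches to each best approximation of $\theta$ a lattice in $\mathbb{R}^d$ of covolume $\varepsilon^{-d}$ and translates \eqref{eq:DI} into the statement that this lattice has a vector of bounded length. Section~\ref{sec:model} carries out a model count for $d=2$ and $d=3$; it shows where the exponents $1$ and $3$ come from and which objects the proof needs. Section~\ref{sec:reduction} reduces the theorem to two counting estimates, which are proved in Sections~\ref{sec:A} and~\ref{sec:B}.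

\medskip
\noindent\textbf{Conventions.} Unless stated otherwise, $d\ge3$. We write $|\cdot|$ for the Euclidean norm, so $\|x\|\le|x|\le\sqrt d\,\|x\|$ on $\mathbb{R}^d$. The symbols $\ll,\gg,\asymp$ and the constants $c,C,C_0,C_1,\dots>0$ depend only on $d$; they do not depend on $\varepsilon$, $\tau$, $\theta$ or any lattice. We put
\[
X=\varepsilon^{-d},\qquad b=\frac{d-1}{d-2}\in(1,2],\qquad C_0=2\sqrt d,\qquad \log^+x=\max(0,\log x).
\]
We assume that $X$ is large in terms of $d$, in particular $\log X\ge1$. The number $\tau\in(0,1]$ is a parameter, chosen in Section~\ref{sec:reduction}. A \emph{dyadic} number is an integer power of $2$. We use repeatedly that $\sum_{k\ge0}2^{-k\tau}=(1-2^{-\tau})^{-1}\ll1/\tau$.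

\section{Geometry of numbers}\label{sec:lattices}

Let $\Lambda$ be a lattice of rank $n$ in a Euclidean space of dimension $n$; in this section implied constants depend on $n$, and later $n\le d+1$. The $i$-th \emph{successive minimum} $\lambda_i=\lambda_i(\Lambda)$ is the least $R$ such that $\Lambda$ has $i$ linearly independent vectors of norm at most $R$. There are independent $a_1,\dots,a_n\in\Lambda$ with $|a_i|=\lambda_i$; we say that they \emph{realize the minima}. A subgroup $\Gamma\subset\Lambda$ is regarded as a lattice in its span, and it is \emph{primitive} if $\Gamma=\Lambda\cap\operatorname{span}\Gamma$; a nonzero vector $x$ is primitive if $\mathbb{Z}x$ is. The \emph{dual lattice} $\Lambda^*$ consists of the $\xi$ with $\xi\cdot x\in\mathbb{Z}$ for all $x\in\Lambda$; its covolume is $1/\operatorname{covol}\Lambda$.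

\begin{itemize}
\item[(L1)] \emph{Hadamard and Minkowski.} If $x_1,\dots,x_n\in\Lambda$ are independent, then $\operatorname{covol}\Lambda\le|x_1\wedge\dots\wedge x_n|\le\prod|x_i|$. Conversely $\prod\lambda_i\ll\operatorname{covol}\Lambda$ (Minkowski's second theorem), so $\operatorname{covol}\Lambda\asymp\prod\lambda_i$. A symmetric convex body of volume greater than $2^n\operatorname{covol}\Lambda$ contains a nonzero point of $\Lambda$ (Minkowski's first theorem).

\item[(L2)] \emph{Counting.} We have $\#\{x\in\Lambda:|x|\le R\}\ll\prod_{i}(1+R/\lambda_i)$, which by (L1) is $\ll R^n/\operatorname{covol}\Lambda$ if $R\gg\lambda_n$. Every point of the space is within distance $O(\lambda_n)$ of $\Lambda$.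

To see this, let $\Lambda_i=\Lambda\cap\operatorname{span}(a_1,\dots,a_i)$ and choose $b_i$ with $\Lambda_i=\Lambda_{i-1}\oplus\mathbb{Z}b_i$. Write $b_i=\sum_{j\le i}t_ja_j$. Since $a_i\in kb_i+\Lambda_{i-1}$ for a nonzero integer $k$, we have $|t_i|=1/|k|\le1$, and subtracting integer multiples of $a_1,\dots,a_{i-1}$ makes $|t_j|\le\frac12$ for $j<i$. So $(b_i)$ is a basis with $|b_i|\le n\lambda_i$. For $x=\sum x_ib_i$, Cramer's rule and Hadamard's inequality give $|x_i|\operatorname{covol}\Lambda\le|x|\prod_{j\ne i}|b_j|$, hence $|x_i|\ll|x|/\lambda_i$ by (L1). This is the count. Rounding coordinates in the basis $(b_i)$ gives the last claim.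

\item[(L3)] \emph{Transference.} $\lambda_i(\Lambda^*)\,\lambda_{n+1-i}(\Lambda)\ge1$. Indeed, $n+1-i$ independent vectors of $\Lambda$ cannot all be orthogonal to $i$ independent vectors of $\Lambda^*$, so some pairing is a nonzero integer.

\item[(L4)] \emph{Layers.} Primitive sublattices $\Gamma\subset\Lambda$ of rank $n-1$ correspond bijectively to pairs $\pm\xi$ of primitive vectors of $\Lambda^*$, through $\Gamma=\Lambda\cap\xi^\perp$. The lattice $\Lambda$ lies in the hyperplanes $\xi\cdot x=j$, $j\in\mathbb{Z}$, each of which contains a translate of $\Gamma$, and the distance between consecutive ones is the \emph{layer distance} $\ell=1/|\xi|=\operatorname{covol}\Lambda/\operatorname{covol}\Gamma$. So $|x|\ge\ell$ for $x\in\Lambda\setminus\Gamma$, and $\lambda_n(\Lambda)\ge\ell$. If $\lambda_{n-1}(\Gamma)\ll\ell$, then also $\lambda_n(\Lambda)\ll\ell$, because by (L2) for $\Gamma$ the layer $j=1$ contains a point of norm $\ell+O(\lambda_{n-1}(\Gamma))$.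

\item[(L5)] \emph{Projection.} If $x_0\in\Lambda$ is primitive, the orthogonal projection of $\Lambda$ along $x_0$ is a lattice $\bar\Lambda$ of rank $n-1$ and covolume $\operatorname{covol}\Lambda/|x_0|$. Primitive sublattices of $\Lambda$ of rank $k$ containing $x_0$ correspond bijectively to primitive sublattices of $\bar\Lambda$ of rank $k-1$, and covolumes are divided by $|x_0|$.
\end{itemize}

We also use two facts on Hausdorff dimension. If for every $\delta>0$ a set $E$ has a countable cover by sets $B_i$ of diameter at most $\delta$ with $\sum(\operatorname{diam}B_i)^\varsigma\le\delta$, then $\mathrm{Hdim}\,E\le\varsigma$. The dimension of a countable union is the supremum of the dimensions.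

\section{Best approximations and quotient lattices}\label{sec:best}

Points of $\mathbb{R}^{d+1}=\mathbb{R}^d\times\mathbb{R}$ are written $h=(p_h,q_h)$, and $q_h$ is the \emph{height} of $h$.

\subsection{Best approximations and chains}

Call $\theta$ \emph{totally irrational} if $1,\theta_1,\dots,\theta_d$ are linearly independent over $\mathbb{Q}$. The other vectors form a set of dimension $d-1<\frac{d^2}{d+1}$, which does not affect Theorem~\ref{thm:main}. Let $\theta$ be totally irrational, and let $\langle q\theta\rangle$ be the max-norm distance from $q\theta$ to $\mathbb{Z}^d$; for $q\ge1$ it lies in $(0,\frac12)$ and is attained at a unique integer point. Put $q_0=1$ and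
\[
q_{n+1}=\min\{q>q_n:\langle q\theta\rangle<\langle q_n\theta\rangle\},\qquad r_n=\langle q_n\theta\rangle=\|q_n\theta-p_n\|,\qquad v_n=(p_n,q_n).
\]
By induction $\langle q\theta\rangle\ge r_n$ for $1\le q\le q_n$, while $\inf_{q\ge1}\langle q\theta\rangle=0$ by Dirichlet's theorem. So the \emph{best approximations} $v_n$ exist for all $n$, the $q_n$ increase to infinity, the $r_n$ decrease strictly to $0$, and
\begin{equation}\label{eq:best}
h\in\mathbb{Z}^{d+1},\quad0<|q_h|<q_{n+1}\quad\Longrightarrow\quad\|p_h-q_h\theta\|\ge r_n .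
\end{equation}
Each $v_n$ is primitive in $\mathbb{Z}^{d+1}$: if $v_n=kh$ with $k\ge2$, then $\|p_h-q_h\theta\|=r_n/k$ contradicts \eqref{eq:best}. If $\theta\in\mathrm{DI}_\varepsilon(d)$, take $T=q_{n+1}$ in \eqref{eq:DI}; by \eqref{eq:best},
\begin{equation}\label{eq:eps}
r_n^d\,q_{n+1}<\varepsilon^d\qquad\text{for all large }n .
\end{equation}
This inequality is all we use of the hypothesis $\theta\in\mathrm{DI}_\varepsilon(d)$. Total irrationality is needed for one more fact: \emph{no rational hyperplane of $\mathbb{R}^{d+1}$ contains $v_n$ for all large $n$.} If $a\cdot p_n+a_0q_n=0$ for all large $n$, with $(a,a_0)\in\mathbb{Z}^{d+1}\setminus\{0\}$, then $q_n(a\cdot\theta+a_0)=a\cdot(q_n\theta-p_n)\to0$, which forces $a\cdot\theta+a_0=0$.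

For primitive $w\in\mathbb{Z}^{d+1}$ let $\Theta_w$ be the set of totally irrational $\theta$ such that $w=v_n(\theta)$ for some $n\ge1$ and the inequality \eqref{eq:eps} holds for all indices $\ge n-1$. Every totally irrational $\theta\in\mathrm{DI}_\varepsilon(d)$ lies in some $\Theta_w$, so it suffices to bound $\mathrm{Hdim}\,\Theta_w$ for each $w$. A \emph{chain from $w$} is the sequence $v_n=w,v_{n+1},\dots$ of some $\theta\in\Theta_w$. If $u=v_m$ is an element of it, then $\theta\in\Theta_u$, so the tail starting at $u$ is a chain from $u$; we write $r_u=r_m$, $u^+=v_{m+1}$, $u^-=v_{m-1}$. These three objects depend on $\theta$. The counts below concern integer vectors that occur in \emph{some} chain: each vector comes with its own $\theta$, and only bounds that do not involve $\theta$ are summed.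

\subsection{The lattice seen from a best approximation}

To describe the integer points whose directions are close to that of a primitive $u\in\mathbb{Z}^{d+1}$ with $q_u>0$, project along $u$:
\[
\pi_u(h)=p_h-\frac{q_h}{q_u}\,p_u\in\mathbb{R}^d .
\]
The kernel of $\pi_u$ is $\mathbb{R}u$. For two such vectors $u,w$, any $h$ and any $\theta$, expanding the definition gives
\begin{gather}
\pi_u(h)=(p_h-q_h\theta)-\frac{q_h}{q_u}(p_u-q_u\theta),\label{eq:id1}\\
\pi_u(h)=\pi_w(h)-\frac{q_h}{q_u}\pi_w(u),\qquad|\pi_w(u)|=\frac{q_u}{q_w}|\pi_u(w)| .\label{eq:id2}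
\end{gather}
The shear $h\mapsto(\pi_u(h),q_h)$ preserves volume and sends $u$ to $(0,q_u)$, so by (L5) the lattice $\pi_u(\mathbb{Z}^{d+1})$ has covolume $1/q_u$. We rescale it by the inverse of the length $\varepsilon q_u^{-1/d}$ that appears in \eqref{eq:eps}:
\[
c_u=q_u^{1/d}/\varepsilon,\qquad\tilde\pi_u=c_u\pi_u,\qquad\Lambda_u=\tilde\pi_u(\mathbb{Z}^{d+1}),\qquad m_i(u)=\lambda_i(\Lambda_u).
\]
Then $\operatorname{covol}\Lambda_u=X$ for every $u$, and $\Lambda_u$ does not depend on $\theta$. The \emph{lifts} of a point $\alpha\in\Lambda_u$, that is, the $h\in\mathbb{Z}^{d+1}$ with $\tilde\pi_u(h)=\alpha$, form a coset of $\mathbb{Z}u$. Hence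
\begin{equation}\label{eq:lifts}
\begin{gathered}
\text{some lift has }|q_h|\le q_u/2;\ \text{a lift is determined by }q_h/q_u;\\
\text{and for }K\ge\tfrac12\text{ at most }K+1\le3K\text{ lifts have }q_h/q_u\in[K,2K).
\end{gathered}
\end{equation}

\begin{lemma}\label{lem:short}
Let $u$ be an element of a chain from $w$, let $\kappa=q_u/q_w$, and put $\hat r_u=c_ur_u$, $\hat r_w=c_wr_w$.
\begin{itemize}
\item[(i)] $\frac12c_ur_{u^-}\le m_1(u)\le|\tilde\pi_u(u^-)|\le C_0\,c_ur_{u^-}<C_0$.
\item[(ii)] $\hat r_u<(q_u/q_{u^+})^{1/d}<1$ and $\hat r_u\le2m_1(u)$.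
\item[(iii)] $|\tilde\pi_w(u)|\le C_0\,\kappa\,\hat r_w\le C_0\,\kappa$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Take a nonzero point of $\Lambda_u$ and a lift $h$ with $|q_h|\le q_u/2$. If $q_h=0$, then $\|\pi_u(h)\|=\|p_h\|\ge1>r_{u^-}$. Otherwise $\|p_h-q_h\theta\|\ge r_{u^-}$ by \eqref{eq:best}, and \eqref{eq:id1} gives $\|\pi_u(h)\|\ge r_{u^-}-\frac12r_u\ge\frac12r_{u^-}$. This is the first inequality. Since $0<q_{u^-}<q_u$, the vector $\pi_u(u^-)$ is nonzero, and $\|\pi_u(u^-)\|\le r_{u^-}+r_u\le2r_{u^-}$ by \eqref{eq:id1}. Finally $c_ur_{u^-}<1$ is \eqref{eq:eps} at the index of $u^-$, which the definition of $\Theta_w$ covers even when $u=w$.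

(ii) By \eqref{eq:eps} at the index of $u$, $r_u<\varepsilon q_{u^+}^{-1/d}$; multiply by $c_u$. The second bound follows from $r_u<r_{u^-}$ and (i).

(iii) By \eqref{eq:id1}, $\|\pi_w(u)\|\le r_u+\kappa r_w\le2\kappa r_w$, and $\hat r_w<1$ by (ii) applied to $w$.
\end{proof}

Part (i) is the geometric form of the hypothesis. A lattice of covolume $X$ whose minima are all comparable has $\lambda_1\asymp X^{1/d}=1/\varepsilon$; along a chain, $\Lambda_u$ has a vector of bounded length, namely the image of $u^-$, and this vector is shortest up to the factor $2C_0$.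

\begin{remark}\label{rem:d1}
The proof of Lemma~\ref{lem:short} is valid for every $d\ge1$. For $d=1$ the lattice $\Lambda_u$ has rank one, so $m_1(u)=X=1/\varepsilon$, and (i) forces $\varepsilon>\frac12$. Hence for $\varepsilon\le\frac12$ there are no chains, and $\mathrm{DI}_\varepsilon(1)$ contains no irrational number. It contains every rational number $a/c$, by $(p,q)=(a,c)$.
\end{remark}

\subsection{Rational subspaces}

Let $G\subset\mathbb{R}^{d+1}$ be a rational subspace of dimension $k+1$, $1\le k\le d$, that contains a primitive $u$ with $q_u>0$. Put $G_{\mathbb{Z}}=G\cap\mathbb{Z}^{d+1}$ and $G^0=\{x\in\mathbb{R}^d:(x,0)\in G\}$, a subspace of dimension $k$, and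
\[
\Lambda_u^G=\tilde\pi_u(G_{\mathbb{Z}}),\qquad\Delta_G(u)=\operatorname{covol}\Lambda_u^G .
\]

\begin{lemma}\label{lem:scaling}
\begin{itemize}
\item[(i)] For $h\in\mathbb{R}^{d+1}$ we have $\pi_u(h)\in G^0$ if and only if $h\in G$. So $\Lambda_u^G=\Lambda_u\cap G^0$ is primitive of rank $k$ in $\Lambda_u$, and $\tilde\pi_u(h)\notin\Lambda_u^G$ for $h\in\mathbb{Z}^{d+1}\setminus G$.
\item[(ii)] The covolume $A_G$ of the image of $G_{\mathbb{Z}}$ under $h\mapsto(\pi_u(h),q_h)\in G^0\times\mathbb{R}$ does not depend on $u\in G$, and $\Delta_G(u)=c_u^kA_G/q_u$.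
\end{itemize}
\end{lemma}

\begin{proof}
(i) follows from $h=(\pi_u(h),0)+(q_h/q_u)u$ and $u\in G$. For (ii), by \eqref{eq:id2} the maps for $u$ and for $w\in G$ differ by the shear $(x,y)\mapsto(x-y\,\pi_w(u)/q_u,\,y)$ of $G^0\times\mathbb{R}$. The image of $G_{\mathbb{Z}}$ contains the primitive vector $(0,q_u)$, so by (L5) $\pi_u(G_{\mathbb{Z}})$ has covolume $A_G/q_u$.
\end{proof}

We apply this to subspaces $M\subset H$ with $\dim H=d$ and $\dim M=d-1$. For $u\in H$, respectively $u\in M$, let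
\[
\ell_H(u)=\frac{X}{\Delta_H(u)},\qquad\ell_M(u)=\frac{\Delta_H(u)}{\Delta_M(u)}=c_u\frac{A_H}{A_M}
\]
be the layer distances of $\Lambda_u^H$ in $\Lambda_u$ and of $\Lambda_u^M$ in $\Lambda_u^H$. If $u,w\in H$ and $\kappa=q_u/q_w$, then $c_u=\kappa^{1/d}c_w$, and Lemma~\ref{lem:scaling}(ii) gives
\begin{equation}\label{eq:scaling}
\Delta_H(u)=\kappa^{-1/d}\Delta_H(w),\qquad\ell_H(u)=\kappa^{1/d}\ell_H(w),\qquad\ell_M(u)=\kappa^{1/d}\ell_M(w),
\end{equation}
the last when $u,w\in M$. So covolumes are transported exactly from $w$ to $u$. Successive minima are not, and the next lemma gives the two one-sided bounds that we need.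

\begin{lemma}\label{lem:transport}
Let $u$ be an element of a chain from $w$, and $\kappa=q_u/q_w$.
\begin{itemize}
\item[(i)] If $u,w\in G$, then $\lambda_i(\Lambda_u^G)\ll\kappa^{1/d}\lambda_i(\Lambda_w^G)$ for $1\le i\le k$.
\item[(ii)] $m_1(u)\gg\kappa^{-1}m_1(w)^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $h_1,\dots,h_i$ be lifts, with $|q_{h_j}|\le q_w/2$, of vectors realizing the first $i$ minima of $\Lambda_w^G$; they lie in $G_{\mathbb{Z}}$ by Lemma~\ref{lem:scaling}(i). Apply \eqref{eq:id1} to $\pi_u(h_j)$ and to $\pi_w(h_j)$ and subtract: $\|\pi_u(h_j)\|\le\|\pi_w(h_j)\|+\frac12r_w+\frac12r_u\le\|\pi_w(h_j)\|+r_w$. Also $\|\pi_u(w)\|\le r_w+r_u\le2r_w$, and $c_wr_w\le2m_1(w)\le2\lambda_i(\Lambda_w^G)$ by Lemma~\ref{lem:short}(ii). Thus the vectors $\tilde\pi_u(w),\tilde\pi_u(h_1),\dots,\tilde\pi_u(h_i)$ of $\Lambda_u^G$ have norm $\ll(c_u/c_w)\lambda_i(\Lambda_w^G)$. They span a space of dimension at least $i$, because $w,h_1,\dots,h_i$ are independent and $\pi_u$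 has a one-dimensional kernel.

(ii) Write $m_1=m_1(w)<C_0$, so that $m_1\ge m_1^2/C_0$. This settles the case $u=w$. Let $u\ne w$; then $\pi_w(u)\ne0$. Let $h\in\mathbb{Z}^{d+1}$ with $\pi_u(h)\ne0$; we bound $|c_w\pi_u(h)|\le|\tilde\pi_u(h)|$ from below. By \eqref{eq:id2}, $c_w\pi_u(h)=\tilde\pi_w(h)-(q_h/q_u)\tilde\pi_w(u)$.

If $\tilde\pi_w(h)$ and $\tilde\pi_w(u)$ are independent, they generate a rank-two sublattice of $\Lambda_w$, whose covolume is $\gg m_1^2$ by (L1). Then, by Lemma~\ref{lem:short}(iii),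
\[
|c_w\pi_u(h)|\ge\operatorname{dist}\bigl(\tilde\pi_w(h),\mathbb{R}\tilde\pi_w(u)\bigr)=\frac{|\tilde\pi_w(h)\wedge\tilde\pi_w(u)|}{|\tilde\pi_w(u)|}\gg\frac{m_1^2}{\kappa}.
\]
Otherwise $h\in\operatorname{span}(u,w)$. Complete the primitive vector $w$ to a basis $(g,w)$ of $\mathbb{Z}^{d+1}\cap\operatorname{span}(u,w)$ and write $h=ig+i'w$, $u=jg+j'w$. Then $iq_u-jq_h=(ij'-ji')q_w$, so
\[
c_w\pi_u(h)=\Bigl(i-\frac{jq_h}{q_u}\Bigr)\tilde\pi_w(g)=\frac{ij'-ji'}{\kappa}\,\tilde\pi_w(g).
\]
The integer $ij'-ji'$ is nonzero since $\pi_u(h)\ne0$, so $|c_w\pi_u(h)|\ge m_1/\kappa\gg m_1^2/\kappa$.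
\end{proof}

\section{A model count for $d=2$ and $d=3$}\label{sec:model}

This section is a guide, and nothing in it is used later. The sign $\approx$ marks counts in which the number of lattice points in a body is replaced by volume over covolume.

\medskip
\noindent\emph{The weight.} If $u$ lies in a chain of $\theta$, then $\|\theta-p_u/q_u\|=r_u/q_u<\varepsilon q_u^{-1-1/d}$. A cover by such balls has $\varsigma$-dimensional cost $\sum q_u^{-(d+1)\varsigma/d}$, which is $\sum q_u^{-d-\tau}$ for $\varsigma=\frac{d}{d+1}(d+\tau)$. So $\tau=0$ corresponds to $\frac{d^2}{d+1}$, and we want the least $\tau$ for which replacing $u$ by all of its possible successors $u^+$ lowers the cost.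

\medskip
\noindent\emph{One step.} A successor is given by $\alpha=\tilde\pi_u(u^+)\in\Lambda_u$ and $\kappa=q_{u^+}/q_u$. By \eqref{eq:id2} and Lemma~\ref{lem:short}(i), $m_1(u^+)\asymp|\tilde\pi_{u^+}(u)|=\kappa^{-(d-1)/d}|\alpha|<C_0$, so $\kappa\gg|\alpha|^{d/(d-1)}$. For fixed $\alpha$ the values of $\kappa$ are spaced by integers, and the sum of $\kappa^{-d-\tau}$ is about $(|\alpha|^{d/(d-1)})^{1-d-\tau}\approx|\alpha|^{-d-\tau}$, dominated by the smallest $\kappa$, for which $m_1(u^+)\asymp1$. At a scale $R\ge m_d(u)$ there are $\approx R^d/X$ points $\alpha$ with $|\alpha|\approx R$, so these scales contribute $\sum_RR^{-\tau}/X\approx\frac1{X\tau}$. This suggests $\tau\approx1/X=\varepsilon^d$, the order of the lower bound in (b).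

The short $\alpha$ spoil this. Already the shortest vector of $\Lambda_u$ has $|\alpha|^{-d-\tau}\gg1$. So let $w$ be a best approximation, let $H$ be the hyperplane spanned by $w$ and lifts of vectors realizing $m_1(w),\dots,m_{d-1}(w)$, and put $\Delta=m_1(w)\cdots m_{d-1}(w)$. We treat the passage of the chain through $H$ as one move and the exit from $H$ as a second move. The exit involves only long $\alpha$ and costs $\frac1{X\tau}$.

\medskip
\noindent\emph{The passage, crudely.} By Lemma~\ref{lem:short}(iii) the last element $u\in H$ of the passage has $|\tilde\pi_w(u)|\ll2^k$ if $q_u/q_w\approx2^k$. There are $\approx2^{k(d-1)}\Delta^{-1}\cdot2^k$ such $u$, each of weight $2^{-k(d+\tau)}$. The sum over $k$ is $\approx\frac1{\tau\Delta}$. For $d=2$ we have $\Delta=m_1(w)\asymp1$, the two moves cost $\frac1{X\tau^2}$, and the critical value is $\tau\approx X^{-1/2}=\varepsilon$, in agreement with (c). For $d\ge3$ the product $\Delta$ contains minima that \eqref{eq:eps} does not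 bound, and there is room for a gain.

\medskip
\noindent\emph{How often $\Delta$ is small, $d=3$.} Let $\Lambda_w$ have minima of order $1,\mu,X/\mu$ with $1\le\mu\le X^{1/2}$, so $\Delta\approx\mu$. Suppose $w$ arose from its predecessor $u$ through $\alpha$ with $|\alpha|\approx R$ and $\kappa\approx R^{3/2}$. The shortest vector of $\Lambda_w$ is essentially the image of $u$, so we may take $u\in H$; by \eqref{eq:scaling}, $\alpha$ lies in a planar sublattice of $\Lambda_u$ of covolume $\kappa^{1/3}\mu\approx\mu R^{1/2}$. By (L4) such planes correspond to dual vectors of norm $\approx\mu R^{1/2}/X$. There are $\approx X(\mu R^{1/2}/X)^3$ of these, and each plane has $\approx R^2/(\mu R^{1/2})$ points of norm $\approx R$. Out of the $R^3/X$ choices of $\alpha$, the proportion that leads to a given $\mu$ is therefore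
\[
\approx\frac{X}{R^3}\cdot\frac{\mu^3R^{3/2}}{X^2}\cdot\frac{R^{3/2}}{\mu}=\frac{\mu^2}{X}.
\]
The typical value is $\mu\approx X^{1/2}$. The average of the crude cost $\frac1{\tau\mu}$ is $\approx\tau^{-1}X^{-1/2}$, the two moves cost $X^{-3/2}\tau^{-2}$, and we reach only $\tau\approx X^{-3/4}$.

\medskip
\noindent\emph{The passage, refined, $d=3$.} Let $M\subset H$ be the plane spanned by $w$ and a lift of the shortest vector. It has $\approx2^{2k}$ relevant points of relative height $2^k$, of weight $2^{-3k}$, so staying in $M$ costs $O(1)$, and mostly small $k$ matter. To leave $M$ from an element $y$ with $q_y\approx q_w$, the chain must jump a layer: $|\tilde\pi_y(y^+)|\ge\ell_M(y)\approx\mu$. By Lemma~\ref{lem:short}, $|\tilde\pi_y(y^+)|\ll\kappa_1\hat r_y$ and $\kappa_1<\hat r_y^{-3}$ for $\kappa_1=q_{y^+}/q_y$. Hence $\hat r_y^2\ll1/\mu$: a long jump forces $y$ to be an unusually good approximation. All later $u$ then lie in the thinner cone $|\tilde\pi_y(u)|\ll2^k\mu^{-1/2}$,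 which has $\approx(2^k\mu^{-1/2})^2\mu^{-1}2^k=2^{3k}\mu^{-2}$ points. The passage costs $1+\frac1{\tau\mu^2}$, and the average of $\mu^{-2}$ over dyadic $\mu\in[1,X^{1/2}]$ is $\approx\sum_\mu\frac{\mu^2}{X}\mu^{-2}\approx\frac{\log X}{X}$. The two moves cost $\frac1{X\tau}\bigl(1+\frac{\log X}{X\tau}\bigr)$, which is small once $\tau$ is a large multiple of $\frac{\log X}X$.

In general $\mu^{-2}$ becomes $\Delta^{-b}$, and the typical value $\Delta\approx X^{(d-2)/(d-1)}$ gives $\Delta^{-b}\approx1/X$. A proof has to deal with small $m_1$, and with the scales $R$ at which dual vectors cannot be counted by volume. The weights $\varphi$ and $\Psi$ of the next section account for these two effects.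

\section{Nodes, weights and the reduction}\label{sec:reduction}

For each $w$ with $\Theta_w\ne\emptyset$ fix $a_1,\dots,a_d\in\Lambda_w$ realizing the minima. Let $H_w$ be spanned by $w$ and lifts of $a_1,\dots,a_{d-1}$, let $M_w$ be spanned by $w$ and lifts of $a_1,\dots,a_{d-2}$, and put $\Delta(w)=m_1(w)\cdots m_{d-1}(w)$. These are rational subspaces $M_w\subset H_w$ of dimensions $d-1$ and $d$. The choice makes $H_w$ capture the short vectors of $\Lambda_w$; the next lemma says that it keeps capturing them as long as the chain stays in $H_w$.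

\begin{lemma}\label{lem:HM}
Let $H=H_w$ and $M=M_w$.
\begin{itemize}
\item[(i)] $\lambda_i(\Lambda_w^H)=m_i(w)$ for $i\le d-1$, $\lambda_i(\Lambda_w^M)=m_i(w)$ for $i\le d-2$, and
\[
\Delta_H(w)\asymp\Delta(w),\qquad\ell_H(w)\asymp m_d(w),\qquad\ell_M(w)\asymp m_{d-1}(w).
\]
\item[(ii)] If $u\in H$ lies in a chain from $w$, then $\ell_H(u)\le m_d(u)\ll\ell_H(u)$ and $m_1(u)\asymp\lambda_1(\Lambda_u^H)$.
\item[(iii)] If $y\in M$ lies in a chain from $w$, then $\lambda_{d-1}(\Lambda_y^H)\ll\ell_M(y)$.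
\end{itemize}
\end{lemma}

\begin{proof}
(i) The lattices $\Lambda_w^H,\Lambda_w^M$ are contained in $\Lambda_w$ and contain the respective $a_i$, which gives the minima. By (L1), $\Delta_H(w)\asymp\prod_{i\le d-1}m_i(w)$, $\Delta_M(w)\asymp\prod_{i\le d-2}m_i(w)$ and $X\asymp\prod_{i\le d}m_i(w)$; take quotients.

(ii) With $\kappa=q_u/q_w$, Lemma~\ref{lem:transport}(i), part (i) and \eqref{eq:scaling} give $\lambda_{d-1}(\Lambda_u^H)\ll\kappa^{1/d}m_{d-1}(w)\le\kappa^{1/d}m_d(w)\ll\ell_H(u)$. Both bounds for $m_d(u)$ now follow from (L4). A shortest vector of $\Lambda_u$ lies in $\Lambda_u^H$ or has norm at least $\ell_H(u)\gg\lambda_1(\Lambda_u^H)$, so $\lambda_1(\Lambda_u^H)\ll m_1(u)\le\lambda_1(\Lambda_u^H)$.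

(iii) With $\kappa=q_y/q_w$, the same three facts give $\lambda_{d-1}(\Lambda_y^H)\ll\kappa^{1/d}m_{d-1}(w)\ll\kappa^{1/d}\ell_M(w)=\ell_M(y)$.
\end{proof}

Consider a chain from $w$. It leaves the rational hyperplane $H_w$ eventually. Its first element $w'\notin H_w$ is the \emph{next node} after $w$, and $u=(w')^-\in H_w$ is the \emph{last element of the passage}; possibly $u=w$. All elements from $w$ to $u$ lie in $H_w$. Let $U(w)$ be the set of all $u$ that arise from chains from $w$, and for $u\in U(w)$ let $W(w,u)$ be the set of all $w'$ that arise together with $u$. Define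
\[
\varphi(w)=m_1(w)^{-(d-\frac32)}\Bigl[1+\tau^{-1}\min\bigl(1,\Delta(w)^{-b}\bigr)\Bigr],
\]
and, for $u\in U(w)$,
\[
s(u)=\frac{\Delta_{H_w}(u)^{1/(d-1)}}{m_1(u)},\qquad\Psi(u)=1+\log^+s(u),
\]
where the dependence of $s$ and $\Psi$ on $w$ is left implicit. Since $m_1(w)<C_0$, we have $1\ll\varphi(w)<\infty$.

The bracket in $\varphi(w)$ is the cost of the passage found in Section~\ref{sec:model}. The power of $m_1(w)$ pays for the fact that $M_w$ has more integer points when $m_1(w)$ is small. Its exponent has to exceed $d-2$ for Proposition~\ref{prop:A} and to be less than $d-\frac1{d-2}$ for Proposition~\ref{prop:B}, and $d-\frac32$ does both for all $d\ge3$. The number $s(u)$ compares the shortest vector of $\Lambda_u^H$ with the length predicted by the covolume, and $\Psi(u)$ will bound the number of dyadic scales at which the volume count for dual vectors of $\Lambda_u$ fails.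

\begin{proposition}[the passage through $H_w$]\label{prop:A}
If $\Theta_w\ne\emptyset$, then
\[
\sum_{u\in U(w)}\Bigl(\frac{q_u}{q_w}\Bigr)^{-d-\tau}\Psi(u)\ll\log X\cdot\varphi(w).
\]
\end{proposition}

\begin{proposition}[the exit from $H_w$]\label{prop:B}
If $\Theta_w\ne\emptyset$ and $u\in U(w)$, then
\[
\sum_{w'\in W(w,u)}\Bigl(\frac{q_{w'}}{q_u}\Bigr)^{-d-\tau}\varphi(w')\ll\frac1{X\tau}\Bigl[1+\frac{\log X}{X\tau}\Bigr]\Psi(u).
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:A} and~\ref{prop:B}]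
Let $W(w)=\bigcup_{u\in U(w)}W(w,u)$ be the set of possible next nodes after $w$. Since $q_{w'}/q_w=(q_{w'}/q_u)(q_u/q_w)$, the two propositions give a constant $C$ with
\[
\sum_{w'\in W(w)}\Bigl(\frac{q_{w'}}{q_w}\Bigr)^{-d-\tau}\varphi(w')\le C\,\frac{\log X}{X\tau}\Bigl[1+\frac{\log X}{X\tau}\Bigr]\varphi(w).
\]
Take $\tau=A\frac{\log X}X$ with $A=\max(1,4C)$; then $\tau\le1$ for large $X$, and the right side equals $\frac CA(1+\frac1A)\varphi(w)\le\frac12\varphi(w)$.

Fix $w_0$ with $\Theta_{w_0}\ne\emptyset$, and let $\mathcal{N}_0=\{w_0\}$, $\mathcal{N}_{k+1}=\bigcup_{w\in\mathcal{N}_k}W(w)$. Every $w\in\mathcal{N}_k$ has $\Theta_w\ne\emptyset$ and $q_w\ge k$, and by induction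
\[
\sum_{w\in\mathcal{N}_k}q_w^{-d-\tau}\varphi(w)\le2^{-k}q_{w_0}^{-d-\tau}\varphi(w_0).
\]
Let $\theta\in\Theta_{w_0}$. Passing $k$ times to the next node along the chain of $\theta$ produces $w\in\mathcal{N}_k$ with $\theta\in\Theta_w$, and $\|\theta-p_w/q_w\|=r_w/q_w<\varepsilon q_w^{-1-1/d}$ by \eqref{eq:eps}. So for each $k$ the set $\Theta_{w_0}$ is covered by max-norm balls $B_w$, $w\in\mathcal{N}_k$, of diameter $\ll q_w^{-1-1/d}\le k^{-1-1/d}$. For $\varsigma=\frac d{d+1}(d+\tau)$,
\[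
\sum_{w\in\mathcal{N}_k}(\operatorname{diam}B_w)^\varsigma\ll\sum_{w\in\mathcal{N}_k}q_w^{-d-\tau}\ll\sum_{w\in\mathcal{N}_k}q_w^{-d-\tau}\varphi(w)\longrightarrow0\qquad(k\to\infty).
\]
Hence $\mathrm{Hdim}\,\Theta_{w_0}\le\varsigma$. As $\mathrm{DI}_\varepsilon(d)$ is contained in the union of the countably many $\Theta_{w_0}$ and a set of dimension $d-1$,
\[
\mathrm{Hdim}\,\mathrm{DI}_\varepsilon(d)\le\varsigma=\frac{d^2}{d+1}+\frac{d^2A}{d+1}\,\varepsilon^d\log\frac1\varepsilon .\qedhere
\]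
\end{proof}

\section{The passage through $H_w$: proof of Proposition~\ref{prop:A}}\label{sec:A}

Fix $w$ and write $H=H_w$, $M=M_w$, $m_i=m_i(w)$. From $m_1<C_0$, $\prod m_i\asymp X$ and Lemma~\ref{lem:HM}(i) we get $m_d\gg X^{1/d}$ and
\begin{equation}\label{eq:crude}
m_1^{d-1}\ll\Delta_H(w)\asymp X/m_d\ll X,\qquad m_d\ll Xm_1^{-(d-1)} .
\end{equation}
Moreover $1+\log^+(1/m_1)\ll m_1^{-1/2}$, since $\log x\le2\sqrt x$ for $x\ge1$ and $m_1<C_0$. As $\log X\ge1$, for $\kappa\ge1$ and $Q>0$ we conclude that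
\begin{equation}\label{eq:log}
Q\ll(X\kappa/m_1)^C\quad\Longrightarrow\quad1+\log^+Q\ll(\log X+\log\kappa)\,m_1^{-1/2}.
\end{equation}

\subsection{Elements of $M$}

For $k\ge0$ consider the $y\in M$ that lie in a chain from $w$ and have $q_y/q_w\in[2^k,2^{k+1})$. By Lemma~\ref{lem:short}(iii), $\tilde\pi_w(y)$ is a point of $\Lambda_w^M$ of norm $\ll2^k$. This lattice has rank $d-2$ and minima at least $m_1$, and $2^k/m_1\ge1/C_0$, so by (L2) there are $\ll(2^k/m_1)^{d-2}$ such points. With \eqref{eq:lifts},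
\begin{equation}\label{eq:countM}
\#\{y\}\ll2^{k(d-1)}m_1^{-(d-2)} .
\end{equation}
Against the weight $2^{-kd}$ this leaves a geometric factor $2^{-k}$, so on $M$ crude bounds suffice. For $u\in U(w)\cap M$ with $\kappa=q_u/q_w$, we have $\Delta_H(u)\le\Delta_H(w)\ll X$ by \eqref{eq:scaling} and \eqref{eq:crude}, and $m_1(u)\gg\kappa^{-1}m_1^2$ by Lemma~\ref{lem:transport}(ii). So $s(u)\ll X\kappa m_1^{-2}\ll(X\kappa/m_1)^2$, and by \eqref{eq:log} and \eqref{eq:countM},
\begin{equation}\label{eq:partM}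
\sum_{u\in U(w)\cap M}\Bigl(\frac{q_u}{q_w}\Bigr)^{-d-\tau}\Psi(u)\ll\sum_{k\ge0}2^{-k}(\log X+k)\,m_1^{-(d-2)-\frac12}\ll\log X\cdot m_1^{-(d-\frac32)} .
\end{equation}

\subsection{Leaving $M$ forces a good approximation}

Let $u\in U(w)\setminus M$, with a chain from $w$ in which $u$ is the last element of the passage. Since $w\in M$ and $u\notin M$, there is a first element of the chain outside $M$, at or before $u$. Let $y$ be its predecessor; thus $y\in M$, $y^+\in H\setminus M$, and $u$ lies in the chain from $y$. We call $y$ an \emph{exit point for $u$}. For $y\in M$ primitive with $q_y>0$ put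
\[
F(y)=\min\Bigl(1,\ \frac1{\Delta_H(y)},\ \frac1{\Delta_H(y)\,\ell_M(y)}\Bigr).
\]

\begin{lemma}\label{lem:exit}
There is $C_1$ such that every exit point $y$ satisfies $\hat r_y\le\rho(y)$, where
\[
\rho(y)^{d-1}=C_1\Delta_H(y)F(y)=C_1\min\bigl(\Delta_H(y),\,1,\,\ell_M(y)^{-1}\bigr).
\]
\end{lemma}

\begin{proof}
Let $\kappa_1=q_{y^+}/q_y$. By Lemma~\ref{lem:short}(ii), $\hat r_y<1$ and $\kappa_1<\hat r_y^{-d}$. By Lemma~\ref{lem:scaling}(i), $\tilde\pi_y(y^+)\in\Lambda_y^H\setminus\Lambda_y^M$, so (L4) and Lemma~\ref{lem:short}(iii) give $\ell_M(y)\le|\tilde\pi_y(y^+)|\le C_0\kappa_1\hat r_y<C_0\hat r_y^{\,1-d}$, that is, $\hat r_y^{\,d-1}\ll\ell_M(y)^{-1}$.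

It remains to show $\hat r_y^{\,d-1}\ll\Delta_H(y)$. The symmetric convex body $\{h\in H:\|\pi_y(h)\|<r_y/2,\ |q_h|<q_y/2\}$ contains no nonzero $h\in H_{\mathbb{Z}}$. Indeed, if $q_h=0$ then $\|\pi_y(h)\|=\|p_h\|\ge1>r_y$; and if $q_h\ne0$ then \eqref{eq:id1} gives $\|p_h-q_h\theta\|\le\|\pi_y(h)\|+\frac{|q_h|}{q_y}r_y<r_y$ with $0<|q_h|<q_{y^+}$, contrary to \eqref{eq:best}. In the coordinates $(\pi_y(h),q_h)\in H^0\times\mathbb{R}$ the body contains the product of a Euclidean ball of radius $r_y/2$ and an interval of length $q_y$, and $H_{\mathbb{Z}}$ has covolume $A_H$. By Minkowski's first theorem $r_y^{d-1}q_y\ll A_H$. Multiply by $c_y^{d-1}/q_y$ and use Lemma~\ref{lem:scaling}(ii).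
\end{proof}

The bound $\rho(y)$ depends on $y$ and $w$ but not on $\theta$. Fix $y\in M$ and $k\ge0$, write $\rho=\rho(y)$, and let $U_{y,k}$ be the set of $u\in U(w)\setminus M$ that have $y$ as an exit point and satisfy $q_u/q_y\in[2^k,2^{k+1})$. Put
\[
R_k=2^{k+1}C_0\,\rho,\qquad V_k=\frac{2^{k+1}R_k^{d-1}}{\Delta_H(y)}\asymp2^{kd}F(y).
\]
Suppose $U_{y,k}\ne\emptyset$. For $u\in U_{y,k}$, the point $\tilde\pi_y(u)\in\Lambda_y^H\setminus\Lambda_y^M$ has norm at most $R_k$ by Lemmas~\ref{lem:short}(iii) and~\ref{lem:exit}. Hence $R_k\ge\ell_M(y)\gg\lambda_{d-1}(\Lambda_y^H)$ by (L4) and Lemma~\ref{lem:HM}(iii). At this radius (L2) counts points of $\Lambda_y^H$ by volume, and $\Delta_H(y)\le\lambda_{d-1}(\Lambda_y^H)^{d-1}\ll R_k^{d-1}$ by (L1). With \eqref{eq:lifts},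
\begin{equation}\label{eq:countU}
\#U_{y,k}\ll V_k\qquad\text{and}\qquad V_k\gg1 .
\end{equation}

Now the count matches the weight $2^{-kd}$ exactly, and the sum over $k$ converges only through $2^{-k\tau}$. The pointwise bound for $\Psi(u)$ used on $M$ grows like $k$, and $\sum_kk2^{-k\tau}\asymp\tau^{-2}$ would lose a factor $1/\tau$. We need a bound for the \emph{average} of $\Psi$ over $U_{y,k}$ that does not depend on $k$. After rescaling, this is a statement about one lattice and the points in a box of size one.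

\subsection{Few directions give a degenerate projection}

For $a=(p_a,q_a)\in\mathbb{R}^{d-1}\times\mathbb{R}$ with $q_a>0$ define $\pi_a(h)=p_h-(q_h/q_a)p_a$ as before.

\begin{lemma}\label{lem:degenerate}
Let $\mathcal{L}\subset\mathbb{R}^{d-1}\times\mathbb{R}$ be a lattice of covolume $1/V$ with $V\ge v_0>0$, with minima $\nu_1\le\dots\le\nu_d$, and let $\sigma=\nu_d/\nu_1$. For primitive $a\in\mathcal{L}$ with $|p_a|\le1$ and $\frac12\le q_a\le1$ put
\[
s_0(a)=\frac{(\operatorname{covol}\pi_a(\mathcal{L}))^{1/(d-1)}}{\lambda_1(\pi_a(\mathcal{L}))}.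
\]
There is $S_0=S_0(d,v_0)\ge1$ such that for $S\ge S_0$ the number of such $a$ with $s_0(a)\ge S$ is $\ll\sigma^{2d}\,V\,S^{-(d-1)}$.
\end{lemma}

\begin{proof}
The idea is that a short vector in $\pi_a(\mathcal{L})$ puts $a$ in a planar sublattice of small covolume; we count these sublattices and the points in each.

The shear $h\mapsto(\pi_a(h),q_h)$ and (L5) give $\operatorname{covol}\pi_a(\mathcal{L})=1/(Vq_a)\le2/V$. Let $s_0(a)\ge S$, and let $x=\pi_a(h)$, $h\in\mathcal{L}$, be a shortest nonzero vector of $\pi_a(\mathcal{L})$. Since $h-(q_h/q_a)a=(x,0)$ and $|a|\le\sqrt2$, we have $|h\wedge a|=|(x,0)\wedge a|\le\sqrt2\,|x|$. So the rank-two lattice $P=\mathcal{L}\cap\operatorname{span}(h,a)$ satisfies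
\[
\operatorname{covol}P\le g:=\sqrt2\,(2/V)^{1/(d-1)}/S ,
\]
and we choose $S_0$ so that $g<\frac18$ whenever $V\ge v_0$ and $S\ge S_0$.

Choose for each such $P$ a Gauss-reduced basis: $|e_1|\le|e_2|$ and $|e_1\cdot e_2|\le\frac12|e_1|^2$, so that $\operatorname{covol}P\ge\frac{\sqrt3}2|e_1||e_2|$. If $a=\pm e_1$, then $|e_2|\ge|e_1|\ge\frac12$ and $\operatorname{covol}P\ge\frac{\sqrt3}8>g$, which is impossible. As $a$ is primitive, its $e_2$-coefficient is therefore nonzero, so $\sqrt2\ge|a|\ge\operatorname{covol}P/|e_1|\ge\frac{\sqrt3}2|e_2|$ and $|e_1|\le|e_2|<2$. By Cramer's rule a point $ie_1+je_2$ of norm at most $\sqrt2$ has $|i|\ll1/|e_1|$ and $|j|\ll1/|e_2|$, so $P$ contains $\ll1/(|e_1||e_2|)$ candidates for $a$.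

Let $N(R)$ be the number of nonzero points of $\mathcal{L}$ of norm at most $R$. It vanishes for $R<\nu_1$, so $N(R)\ll(R/\nu_1)^d$ by (L2). By (L1), $1/V\le\nu_d^d=\sigma^d\nu_1^d$, whence $N(R)\ll\sigma^dVR^d$. Let $\beta_1,\beta_2$ be dyadic and consider the $P$ with $|e_i|\in[\beta_i,2\beta_i)$. Then $\beta_1<2\beta_2$, so $\beta_1\le\beta_2$, and $\beta_1\beta_2\le2g$. Each such $P$ is generated by any of the pairs $(e_1,e_2+je_1)$ with $|j|\le\beta_2/\beta_1$; there are at least $\beta_2/\beta_1$ of them, $|e_2+je_1|\le4\beta_2$, and different $P$ give disjoint sets of pairs. So there are at most $N(2\beta_1)N(4\beta_2)\beta_1/\beta_2$ such $P$, and the number of $a$ is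
\[
\ll\sum_{\beta_1,\beta_2}\sigma^{2d}V^2\beta_1^d\beta_2^d\cdot\frac{\beta_1}{\beta_2}\cdot\frac1{\beta_1\beta_2}=\sigma^{2d}V^2\sum_{\beta_1,\beta_2}\beta_1^2(\beta_1\beta_2)^{d-2}.
\]
For fixed $\gamma=\beta_1\beta_2$ we have $\beta_1^2\le\gamma$, so the sum of $\beta_1^2$ over dyadic $\beta_1$ is $\ll\gamma$; the sum of $\gamma^{d-1}$ over dyadic $\gamma\le2g$ is $\ll g^{d-1}\ll V^{-1}S^{-(d-1)}$.
\end{proof}

\subsection{The average of $\Psi$}

\begin{lemma}\label{lem:average}
Let $y\in M$ be an exit point, $\kappa_y=q_y/q_w$ and $k\ge0$. Then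
\[
\sum_{u\in U_{y,k}}\Psi(u)\ll2^{kd}F(y)\,(\log X+\log\kappa_y)\,m_1^{-1/2}.
\]
\end{lemma}

\begin{proof}
Assume $U_{y,k}\ne\emptyset$. Map $h\in H$ to $\hat h=\bigl(\tilde\pi_y(h)/R_k,\ q_h/(2^{k+1}q_y)\bigr)\in H^0\times\mathbb{R}\cong\mathbb{R}^{d-1}\times\mathbb{R}$, and let $\mathcal{L}$ be the image of $H_{\mathbb{Z}}$. By Lemma~\ref{lem:scaling}(ii) its covolume is
\[
\frac{c_y^{d-1}A_H}{R_k^{d-1}\,2^{k+1}q_y}=\frac{\Delta_H(y)}{R_k^{d-1}\,2^{k+1}}=\frac1{V_k},
\]
and by \eqref{eq:countU} we may apply Lemma~\ref{lem:degenerate} with $v_0$, hence $S_0$, depending only on $d$. Each $u\in U_{y,k}$ gives a primitive $\hat u\in\mathcal{L}$ with $|p_{\hat u}|\le1$ and $q_{\hat u}\in[\frac12,1)$. Since $q_{\hat h}/q_{\hat u}=q_h/q_u$, identity \eqref{eq:id2} gives $\pi_{\hat u}(\hat h)=\frac{c_y}{R_k}\pi_u(h)$. So $\pi_{\hat u}(\mathcal{L})$ is a dilate of $\Lambda_u^H$, and $s_0(\hat u)=\Delta_H(u)^{1/(d-1)}/\lambda_1(\Lambda_u^H)\asymp s(u)$ by Lemma~\ref{lem:HM}(ii). Let $S_1=\max(S_0,\sigma^{2d/(d-1)})$.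 Use \eqref{eq:countU} for $S\le S_1$ and Lemma~\ref{lem:degenerate} for $S\ge S_1$:
\[
\sum_u\log^+s_0(\hat u)=\int_1^\infty\#\{u:s_0(\hat u)\ge S\}\,\frac{dS}S\ll V_k\log S_1+V_k\,\sigma^{2d}S_1^{-(d-1)}\ll V_k(1+\log\sigma).
\]
Hence $\sum_u\Psi(u)\ll V_k(1+\log\sigma)$.

The rescaling is by $2^{-k}$ in all directions, so $\sigma$ can be bounded independently of $k$. Write $\lambda_i=\lambda_i(\Lambda_y^H)$. Let $h\in H_{\mathbb{Z}}\setminus\{0\}$. If $\pi_y(h)\ne0$ then $|\hat h|\ge\lambda_1/R_k$; otherwise $h\in\mathbb{Z}y$ and $|\hat h|\ge2^{-k-1}$. So $\nu_1\gg2^{-k}\min(1,\lambda_1/\rho)$. The vector $y$ and lifts $h$ with $|q_h|\le q_y/2$ of vectors realizing the minima of $\Lambda_y^H$ are $d$ independent points, which gives $\nu_d\ll2^{-k}(1+\lambda_{d-1}/\rho)$. Therefore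
\[
\sigma\ll(1+\lambda_{d-1}/\rho)\max(1,\rho/\lambda_1).
\]
Here $\rho\ll1$ and $\rho^{-(d-1)}\ll\max(\Delta_H(y)^{-1},1,\ell_M(y))$ by definition, and
\begin{align*}
\lambda_{d-1}\ll\ell_M(y)&=\kappa_y^{1/d}\ell_M(w)\ll\kappa_y^{1/d}m_d\ll\kappa_yXm_1^{-(d-1)},\\
\Delta_H(y)^{-1}&=\kappa_y^{1/d}\Delta_H(w)^{-1}\ll\kappa_y\,m_1^{-(d-1)},\\
\lambda_1^{-1}&\le m_1(y)^{-1}\ll\kappa_y\,m_1^{-2},
\end{align*}
by Lemma~\ref{lem:HM}, \eqref{eq:scaling}, \eqref{eq:crude} and Lemma~\ref{lem:transport}(ii). Each right side is $\ll(X\kappa_y/m_1)^{d-1}$, and $X\kappa_y/m_1\ge1$. So $\sigma\ll(X\kappa_y/m_1)^C$, and \eqref{eq:log} together with $V_k\asymp2^{kd}F(y)$ finishes the proof.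
\end{proof}

\subsection{Summation}

Every $u\in U(w)\setminus M$ lies in some $U_{y,k}$, and $(q_u/q_w)^{-d-\tau}\le\kappa_y^{-d}\,2^{-k(d+\tau)}$. For fixed $y$, Lemma~\ref{lem:average} and $\sum_k2^{-k\tau}\ll1/\tau$ give
\[
\sum_{k\ge0}2^{-k(d+\tau)}\sum_{u\in U_{y,k}}\Psi(u)\ll\tau^{-1}F(y)\,(\log X+\log\kappa_y)\,m_1^{-1/2}.
\]
By \eqref{eq:scaling}, $\Delta_H(y)^{-1}=\kappa_y^{1/d}\Delta_H(w)^{-1}$ and $\ell_M(y)\ge\ell_M(w)$, so $F(y)\le\kappa_y^{1/d}F(w)$. Exit points lie in $M$ and in chains from $w$, so \eqref{eq:countM} counts them. Summing over $\kappa_y\in[2^j,2^{j+1})$ and $j\ge0$,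
\[
\sum_{u\in U(w)\setminus M}\Bigl(\frac{q_u}{q_w}\Bigr)^{-d-\tau}\Psi(u)\ll\frac{F(w)}\tau\,m_1^{-(d-\frac32)}\sum_{j\ge0}2^{-j(1-\frac1d)}(\log X+j)\ll\frac{F(w)}\tau\,m_1^{-(d-\frac32)}\log X .
\]
Finally $F(w)\ll\min(1,\Delta(w)^{-b})$. Indeed $F(w)\le1$; and $\Delta(w)=m_1m_2\cdots m_{d-1}\le C_0m_{d-1}^{d-2}$, so $\ell_M(w)\asymp m_{d-1}\gg\Delta(w)^{1/(d-2)}$ and
\[
F(w)\le\frac1{\Delta_H(w)\ell_M(w)}\ll\Delta(w)^{-1-\frac1{d-2}}=\Delta(w)^{-b}.
\]
This is the source of the exponent $b$: since $m_1$ is bounded, a large $\Delta(w)$ has to be carried by the $d-2$ remaining minima. Together with \eqref{eq:partM}, this proves Proposition~\ref{prop:A}. \qed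

\section{The exit from $H_w$: proof of Proposition~\ref{prop:B}}\label{sec:B}

Fix $w$ and $u\in U(w)$. In this section $H=H_w$ and $m_i=m_i(u)$. For $w'\in W(w,u)$ put $\alpha=\tilde\pi_u(w')$ and $\kappa=q_{w'}/q_u>1$; by \eqref{eq:lifts} the pair $(\alpha,\kappa)$ determines $w'$. Since $w'\notin H$, we have $\alpha\in\Lambda_u\setminus\Lambda_u^H$, so by (L4), Lemma~\ref{lem:HM}(ii) and (L1),
\begin{equation}\label{eq:long}
|\alpha|\ge\ell_H(u)\gg m_d\ge X^{1/d}.
\end{equation}
We take $X$ so large that $\ell_H(u)\ge2$.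

\subsection{The shape of $\Lambda_{w'}$ and the sum over $\kappa$}

The weight $\varphi(w')$ is defined through $\Lambda_{w'}$, while the count takes place in $\Lambda_u$. We first express $m_1(w')$ and a lower bound for $\Delta(w')$ in terms of $\alpha$ and $\kappa$. For nonzero $\alpha\in\Lambda_u$ let $D(\alpha)$ be the least covolume of a primitive sublattice of $\Lambda_u$ of rank $d-1$ that contains $\alpha$. The minimum is attained, because by (L4) these covolumes have the form $X|\xi|$ with $\xi\in\Lambda_u^*$.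

\begin{lemma}\label{lem:shape}
For $w'\in W(w,u)$ we have $m_1(w')\asymp\kappa^{-(d-1)/d}|\alpha|$, $\ \kappa\gg|\alpha|^{d/(d-1)}$, and $\Delta(w')\gg\kappa^{-1/d}D(\alpha)$.
\end{lemma}

\begin{proof}
Here $u=(w')^-$ in some chain from $w$. Let $a'=\tilde\pi_{w'}(u)\ne0$. By Lemma~\ref{lem:short}(i), $m_1(w')\le|a'|\le2C_0m_1(w')$ and $|a'|<C_0$. By \eqref{eq:id2}, $|a'|=c_{w'}\kappa^{-1}|\pi_u(w')|=\kappa^{\frac1d-1}|\alpha|$. This gives the first two claims.

Let $a_1,\dots,a_{d-1}$ realize the first $d-1$ minima of $\Lambda_{w'}$. For some $i_0$ the vectors $a'$ and $a_i$ $(i\ne i_0)$ are independent: if $a'$ lies in the span of the $a_i$, take $i_0$ with nonzero coefficient, and otherwise take any $i_0$. The product of their norms is $\ll m_1(w')\Delta(w')/m_{i_0}(w')\le\Delta(w')$. Let $H^*$ be the rational subspace of dimension $d$ spanned by $w'$, $u$ and lifts of the $a_i$, $i\ne i_0$. Then $\Delta_{H^*}(w')\ll\Delta(w')$ by (L1), and $\Delta_{H^*}(u)=\kappa^{1/d}\Delta_{H^*}(w')$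 by \eqref{eq:scaling}. The lattice $\Lambda_u^{H^*}$ is primitive of rank $d-1$ and contains $\alpha$, so $D(\alpha)\le\Delta_{H^*}(u)\ll\kappa^{1/d}\Delta(w')$.
\end{proof}

Fix $\alpha$, put $\kappa_0=|\alpha|^{d/(d-1)}$, and
\[
f(\alpha)=\min\Bigl(1,\bigl(D(\alpha)\,|\alpha|^{-1/(d-1)}\bigr)^{-b}\Bigr).
\]
Let $\kappa\in[2^j\kappa_0,2^{j+1}\kappa_0)$ with $j\in\mathbb{Z}$. By Lemma~\ref{lem:shape} only $j\ge-C$ occur, $m_1(w')\asymp2^{-j(d-1)/d}$, and $\Delta(w')\gg2^{-j/d}D(\alpha)|\alpha|^{-1/(d-1)}$. Since $2^{jb/d}\gg1$, this gives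
\[
\varphi(w')\ll2^{j[(d-1)(d-\frac32)+b]/d}\,\bigl[1+\tau^{-1}f(\alpha)\bigr].
\]
As $2^{j+1}\kappa_0>\kappa>1$, there are at most $3\cdot2^j\kappa_0$ values of $\kappa$ in the range, by \eqref{eq:lifts}, and $\kappa^{-d-\tau}\ll2^{-jd}\kappa_0^{-d-\tau}$ because $2^{-j\tau}\ll1$. The total exponent of $2^j$ is
\[
1-d+\frac{(d-1)(d-\frac32)+b}d=\frac{b-\frac32(d-1)}d<0,
\]
because $b\le2<3\le\frac32(d-1)$. So the sum over $j\ge-C$ is bounded. Since $|\alpha|\ge1$, we have $\kappa_0^{1-d-\tau}=|\alpha|^{-d-\frac d{d-1}\tau}\le|\alpha|^{-d-\tau}$, and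
\[
\sum_{w'\in W(w,u)}\kappa^{-d-\tau}\varphi(w')\ll\sum_{\alpha\in\Lambda_u\setminus\Lambda_u^H}|\alpha|^{-d-\tau}\bigl[1+\tau^{-1}f(\alpha)\bigr].
\]
For dyadic $R$ let $\mathcal{A}_R$ be the set of $\alpha\in\Lambda_u\setminus\Lambda_u^H$ with $|\alpha|\in[R,2R)$. Call $R$ \emph{relevant} if $\mathcal{A}_R\ne\emptyset$. For relevant $R$ we have $R>\frac12\ell_H(u)\ge1$ and $R\gg m_d$ by \eqref{eq:long}, so $\#\mathcal{A}_R\ll R^d/X$ by (L2). Put $E_R=\frac X{R^d}\sum_{\alpha\in\mathcal{A}_R}f(\alpha)$; then $E_R\ll1$, and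
\begin{equation}\label{eq:ER}
\sum_{w'\in W(w,u)}\kappa^{-d-\tau}\varphi(w')\ll\frac1X\sum_RR^{-\tau}+\frac1{X\tau}\sum_RR^{-\tau}E_R\ll\frac1{X\tau}\Bigl[1+\sum_RR^{-\tau}E_R\Bigr],
\end{equation}
with sums over relevant $R$. If we used only $E_R\ll1$, the right side would be $\ll\frac1{X\tau^2}$, and the argument of Section~\ref{sec:reduction} would require $\tau\gg(\log X/X)^{1/2}$, which is the exponent $d/2$ of (b) up to a logarithm. The gain comes from showing that $E_R$, which is essentially the mean of $f$ over $\mathcal{A}_R$, is about $1/X$ for all but a few scales $R$.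

\subsection{Sublattices of small covolume}

A point $\alpha$ has large $f(\alpha)$ when it lies in a sublattice of corank one and small covolume. We bound the range of these covolumes, the number of points in each sublattice, and the number of sublattices. For $\alpha\in\mathcal{A}_R$ fix a sublattice $\Gamma_\alpha\ni\alpha$ attaining $D(\alpha)$; it differs from $\Lambda_u^H$ because $\alpha\notin\Lambda_u^H$.

\begin{lemma}\label{lem:three}
Let $R$ be relevant and $\alpha\in\mathcal{A}_R$.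
\begin{itemize}
\item[(i)] $D(\alpha)\ll R^{\frac1{d-1}}X^{\frac{d-2}{d-1}}$.
\item[(ii)] $\Gamma_\alpha$ has $\ll R^{d-1}/D(\alpha)$ points of norm at most $2R$.
\item[(iii)] For $\eta>0$, the number of primitive sublattices $\Gamma\ne\Lambda_u^H$ of $\Lambda_u$ of rank $d-1$ and covolume at most $2\eta X$ is $\ll\eta^dX\bigl(1+\frac1{\eta m_1}\bigr)^{d-2}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\alpha_0\in\Lambda_u$ be primitive with $\alpha\in\mathbb{Z}\alpha_0$, so $|\alpha_0|<2R$. A primitive sublattice containing $\alpha$ contains $\alpha_0$. Let $\bar\Lambda$ and $\bar\Gamma$ be the orthogonal projections of $\Lambda_u$ and $\Gamma_\alpha$ along $\alpha_0$. By (L5), $\bar\Lambda$ has rank $d-1$ and covolume $X/|\alpha_0|$, and $\bar\Gamma$ has the least covolume, equal to $D(\alpha)/|\alpha_0|$, among primitive sublattices of $\bar\Lambda$ of rank $d-2$.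

(i) A shortest nonzero vector $\xi$ of $\bar\Lambda^*$ is primitive and has norm $\ll(|\alpha_0|/X)^{1/(d-1)}$ by (L1). By (L4) the sublattice $\bar\Lambda\cap\xi^\perp$ has covolume $|\xi|X/|\alpha_0|\ll(X/|\alpha_0|)^{(d-2)/(d-1)}$. By minimality, $D(\alpha)\ll|\alpha_0|^{1/(d-1)}X^{(d-2)/(d-1)}$.

(ii) The count needs $\Gamma_\alpha$ to have $d-1$ independent vectors of norm $\ll R$; this is where minimality of $\Gamma_\alpha$ matters. Let $\mu_i=\lambda_i(\bar\Lambda)$. The primitive sublattice in the span of vectors realizing $\mu_1,\dots,\mu_{d-2}$ has covolume at most $\mu_1\cdots\mu_{d-2}$, so $\prod_{i\le d-2}\lambda_i(\bar\Gamma)\ll\operatorname{covol}\bar\Gamma\le\mu_1\cdots\mu_{d-2}$. Since $\lambda_i(\bar\Gamma)\ge\mu_i$ for each $i$, we get $\lambda_{d-2}(\bar\Gamma)\ll\mu_{d-2}$. The projections of vectors realizing $m_1,\dots,m_{d-1}$ span a space of dimension at least $d-2$, so $\mu_{d-2}\le m_{d-1}\le m_d\ll R$. Lift vectors realizing the minima of $\bar\Gamma$ to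 $\Gamma_\alpha$ with component at most $|\alpha_0|/2$ along $\alpha_0$. Together with $\alpha_0$ they show $\lambda_{d-1}(\Gamma_\alpha)\ll R$, and (L2) applies.

(iii) By (L4), $\Gamma$ corresponds to $\pm\xi\in\Lambda_u^*$ with $|\xi|=\operatorname{covol}\Gamma/X\le2\eta$, and $\Lambda_u^H$ corresponds to $\pm\xi_0$ with $|\xi_0|=1/\ell_H(u)\ll1/m_d$. We claim $|\xi|\gg1/m_{d-1}$. As $\xi,\xi_0$ are independent, $\max(|\xi|,|\xi_0|)\ge\lambda_2(\Lambda_u^*)\ge1/m_{d-1}$ by (L3). If $|\xi|<1/m_{d-1}$, then $1/m_{d-1}\le|\xi_0|\ll1/m_d$, and $|\xi|\ge\lambda_1(\Lambda_u^*)\ge1/m_d\gg1/m_{d-1}$. This proves the claim. So there is no such $\Gamma$ unless $\eta m_{d-1}\gg1$, and in that case (L2), (L3) and (L1) bound their number by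
\[
\ll\prod_{i=1}^d(1+\eta m_i)=\eta^d\prod_{i=1}^dm_i\cdot\prod_{i=1}^d\Bigl(1+\frac1{\eta m_i}\Bigr)\ll\eta^dX\Bigl(1+\frac1{\eta m_1}\Bigr)^{d-2},
\]
the factors with $i=d-1$ and $i=d$ being bounded.
\end{proof}

\begin{lemma}\label{lem:ER}
Let $R$ be relevant and $Y_R=(R/X)^{1/(d-1)}m_1$. Then $E_R\ll\dfrac{\log X}X+Y_R^{-(d-2)}$.
\end{lemma}

\begin{proof}
For dyadic $D$ put $\eta=D/X$ and $z=\eta\,(X/R)^{1/(d-1)}=D\,R^{-\frac1{d-1}}X^{-\frac{d-2}{d-1}}$. Consider the $\alpha\in\mathcal{A}_R$ with $D(\alpha)\in[D,2D)$. By Lemma~\ref{lem:three}(i) they exist only if $z\ll1$. Group them by $\Gamma_\alpha$: parts (ii) and (iii) bound their number by $\frac{R^{d-1}}{\eta X}\cdot\eta^dX(1+\frac1{\eta m_1})^{d-2}$ up to a constant. For each of them $f(\alpha)\ll\min(1,(DR^{-1/(d-1)})^{-b})$. Now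
\[
\frac X{R^d}\cdot\frac{R^{d-1}}{\eta X}\cdot\eta^dX=\frac XR\eta^{d-1}=z^{d-1},\qquad\eta m_1=zY_R,\qquad\bigl(DR^{-\frac1{d-1}}\bigr)^{-b}=z^{-b}X^{-1},
\]
the last because $b\cdot\frac{d-2}{d-1}=1$. With $(1+x)^{d-2}\ll1+x^{d-2}$ we obtain
\[
E_R\ll\sum_zz^{d-1}\min\bigl(1,z^{-b}X^{-1}\bigr)+Y_R^{-(d-2)}\sum_zz ,
\]
where $z\ll1$ runs through a geometric progression of ratio $2$. The second sum is $\ll1$. For $d\ge4$ we have $d-1-b\ge\frac32$, so the first sum is at most $X^{-1}\sum_zz^{d-1-b}\ll X^{-1}$. For $d=3$ we have $b=2$ and the terms are $\min(z^2,X^{-1})$: those with $z\le X^{-1/2}$ sum to $\ll X^{-1}$, and there are $\ll\log X$ others, each equal to $X^{-1}$.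
\end{proof}

For $d=3$, the quantity $z^2$ is the proportion $\mu^2/X$ of Section~\ref{sec:model}, with $\mu=zX^{1/2}$.

\subsection{Conclusion of the proof}

Use $E_R\ll1$ for $Y_R\le1$ and Lemma~\ref{lem:ER} for $Y_R>1$. Since relevant $R$ exceed $1$,
\[
\sum_RR^{-\tau}E_R\ll\#\{R\text{ relevant}:Y_R\le1\}+\frac{\log X}{X\tau}+\sum_{R:\,Y_R>1}Y_R^{-(d-2)} .
\]
Along dyadic $R$ the numbers $Y_R$ form a geometric progression of ratio $2^{1/(d-1)}$, and $d-2\ge1$, so the last sum is $\ll1$. The condition $Y_R\le1$ means $R\le Xm_1^{-(d-1)}$, and relevant $R$ satisfy $R>\frac12\ell_H(u)=\frac12X/\Delta_H(u)$. The number of dyadic $R$ between these bounds is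
\[
\ll1+\log^+\bigl(\Delta_H(u)\,m_1^{-(d-1)}\bigr)=1+(d-1)\log^+s(u)\ll\Psi(u).
\]
Inserting this in \eqref{eq:ER} gives
\[
\sum_{w'\in W(w,u)}\Bigl(\frac{q_{w'}}{q_u}\Bigr)^{-d-\tau}\varphi(w')\ll\frac1{X\tau}\Bigl[\Psi(u)+\frac{\log X}{X\tau}\Bigr],
\]
and Proposition~\ref{prop:B} follows because $\Psi(u)\ge1$. This completes the proof of Theorem~\ref{thm:main}. \qed

\begin{remark}
The hypothesis $d\ge3$ enters through the exponent $d-2$. It makes $b$ finite, and it makes the error $Y_R^{-(d-2)}$ in Lemma~\ref{lem:ER} summable over $R$. For $d=2$ that error term would equal $1$ at every scale, so Lemma~\ref{lem:ER} would add nothing to $E_R\ll1$. Some step has to fail for $d=2$, since by (c) the bound of Theorem~\ref{thm:main} is false in that case.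
\end{remark}

\begin{thebibliography}{9}
\bibitem{HDSV}
\emph{Hausdorff dimension of singular vectors},
\texttt{https://typeset.io/pdf/hausdorff-dimension-of-singular-vectors-35qzqxaveo.pdf}
\end{thebibliography}
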